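# Losing Parity Inside a Core: Testing Bipartiteness with $\tilde\Theta(\epsilon^{-3/2})$ Queries

## 1. A walk that carries its parity, and a pool of test vertices

Let $G=(V,E)$ be a graph on $n$ vertices that we can see only through queries: a query $(u,v)$ returns whether $\{u,v\}\in E$. Fix $N\ge1$ and $T>0$. The whole talk is about the following random experiment.

**Trial$(N,T)$.** Choose a uniform start $X_0\in V$ and a pool $Z$ of Poisson$(N)$ many independent uniform vertices. Pool points at the same vertex are regarded as different points. For continuous time $r\in[0,T]$ do two things in parallel.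

* Walk: at rate $N$, pick a uniform $u\in V$, query $\{X_r,u\}$ (if $u\ne X_r$), and move to $u$ if it is an edge. Let $s_r=(-1)^{\#\text{moves up to time }r}$.
* Tests: each $z\in Z$ has an independent rate-1 Poisson clock. When it rings, query $\{X_r,z\}$ (if $z\ne X_r$). If it is an edge, $z$ is *detected with parity $s_r$*.

The trial *succeeds* if some $z\in Z$ is detected with both parities.

Suppose $z$ is detected at times $r<r'$ with $s_r\ne s_{r'}$. The number of moves between $r$ and $r'$ is odd, so $z,X_r,\dots,X_{r'},z$ is a closed walk of odd length, and all of its edges have been queried. Hence $G$ is not bipartite, and we hold a proof of it. On a bipartite graph no trial ever succeeds.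

The expected number of walk queries is at most $NT$, and the expected number of test queries is at most $E|Z|\cdot T=NT$. So a trial makes at most $2NT$ queries in expectation, on every graph.

Put $\mu(v)=N/n$. In these terms the walk jumps from $x$ to each neighbor $y$ at rate $\mu(y)$, and $Z$ is a Poisson process on $V$ with intensity $\mu$: the numbers of pool points at the different vertices are independent, the one at $v$ being Poisson with mean $\mu(v)$.

What is this for? A graph is *$\epsilon$-far from bipartite* if more than $\epsilon n^2$ edges must be removed to make it bipartite. A *bipartiteness tester* receives $n$, $\epsilon$ and query access to $G$. It must accept every bipartite graph with probability at least $2/3$ and reject every $\epsilon$-far graph with probability at least $2/3$. It is *adaptive* if its queries may depend on earlier answers, and *non-adaptive* if all queries are chosen in advance. It has *one-sided error* if it always accepts bipartite graphs. For $0<\epsilon<1/4$ let $q(\epsilon)$ be the minimum, over all adaptive testers,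 of the worst-case number of queries, the worst case being over all $n$ and all $n$-vertex graphs. The problem, posed in "Algorithmic and Analysis Techniques in Property Testing" (https://www.wisdom.weizmann.ac.il/~oded/X/fnt-tcs-pt-techniques.pdf), is to determine the growth of $q(\epsilon)$ for general graphs, with no assumption on degrees.

We use two results quoted there. First, Alon–Krivelevich: sample $\Theta(\epsilon^{-1}\log(1/\epsilon))$ vertices, query all pairs, and accept if and only if the induced subgraph is bipartite; this is a tester, with $\Theta(\epsilon^{-2}\log^2(1/\epsilon))$ queries. Second, Bogdanov–Trevisan: every adaptive tester needs $\Omega(\epsilon^{-3/2})$ queries, and every non-adaptive tester needs $\Omega(\epsilon^{-2})$. The answer is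
$$\Omega(\epsilon^{-3/2})\ \le\ q(\epsilon)\ \le\ \epsilon^{-3/2}(\log(1/\epsilon))^{O(1)},\qquad\text{i.e. } q(\epsilon)=\tilde\Theta(\epsilon^{-3/2}).\tag{1}$$
The lower bound in (1) is the theorem of Bogdanov and Trevisan. The upper bound is the following statement, and it is what we prove.

**Theorem 1.** There is an adaptive tester with one-sided error that makes $\epsilon^{-3/2}(\log(1/\epsilon))^{O(1)}$ queries in the worst case, for every $n$ and every $n$-vertex graph, with no degree assumption.

**Conventions.** $C,C_1,c,\dots$ are positive absolute constants; $C,c$ may change between occurrences. $L=1+\log_2(1/\epsilon)$. "$\mathrm{Pol}$" denotes a quantity at most $L^{C}$ for an absolute $C$, possibly different at each occurrence. $\epsilon_0>0$ is a sufficiently small absolute constant. For $\epsilon\in[\epsilon_0,1/4)$ the Alon–Krivelevich tester makes $O(1)$ queries and has one-sided error, so from now on $\epsilon\le\epsilon_0$. As $\epsilon<1/4$, a bound $L^C$ is a bound $(\log(1/\epsilon))^{O(1)}$.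

## 2. Cliques by hand, and a birthday count

Take a clique on $s\ge4$ vertices plus $n-s$ isolated vertices, and run Trial$(N,1)$ with $N=8n/s$. The start lies in the clique with probability $s/n$. Given this, the number of pool points in the clique is Poisson$(8)$, so with constant probability there is one, at a vertex $z$, and $X_0\ne z$ with probability $1-1/s\ge3/4$. While the walk is at a clique vertex other than $z$, the clock of $z$ rings at rate $1$, the walk moves at total rate $8(s-1)/s\in[6,8]$, and it moves to a vertex other than $z$ at rate $8(s-2)/s\ge4$. So "ring, then a move to a vertex $\ne z$, then ring" are the next three events with probability at least $\frac19\cdot\frac49\cdot\frac19$. The three waiting times are exponential with rates between $7$ and $9$, independent of which event wins, so all three events happen by time $1$ with probability bounded below. Then $z$ is detected with both parities. The success probability is at least $cs/n$ and the cost is at most $2N=16n/s$ in expectation, so about $n/s$ repetitions give a total of $O((n/s)^2)$.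

To make the clique bipartite one must remove at least $\binom s2-\frac{s^2}4=\frac{s^2}4-\frac s2\ge\frac{s^2}8$ edges. With $s=3\sqrt\epsilon\,n$ the graph is $\epsilon$-far, and we use $O(1/\epsilon)$ queries.

Next take $n/s$ disjoint cliques of size $s\ge4$. The same computation, without the loss $s/n$ at the start, gives constant success probability at cost $O(n/s)$. At least $ns/8$ edges must be removed, so for $s=9\epsilon n$ the graph is far and $O(1/\epsilon)$ queries suffice. Here the walk meets the same pool points again and again.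

At the opposite extreme, imagine a walk that mixes at once: a stream of $r$ detections, each a uniform element of a pool of $N$ points, with independent uniform parities. The expected number of pairs of detections that show the same pool point with opposite parities is $\binom r2\cdot\frac1{2N}$, which is of order $1$ only when $r$ is of order $\sqrt N$. With $N=1/\epsilon$ and one detection per unit of time, the trial must last $\epsilon^{-1/2}$, and the cost $NT$ is $\epsilon^{-3/2}$.

A general far graph may lie anywhere between these extremes: odd closed walks may live in a small part of the graph, and they may appear at any time scale between $1$ and $\epsilon^{-1/2}$. Moreover, degrees are arbitrary. First we must find the part of the graph where something can be proved.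

## 3. Cores

For $S\subseteq W\subseteq V$ and $\chi:S\to\{\pm1\}$ let $B_W(S,\chi)$ be the number of $\chi$-monochromatic edges inside $S$ plus the number of edges between $S$ and $W\setminus S$. If this number is small compared with $|S|$, one can afford to color $S$ by $\chi$ and cut it off from $W$. A core is a set from which nothing can be cut off cheaply.

**Definition.** A nonempty $A\subseteq V$ is a *$(\delta,\kappa)$-core* if
$$B_A(S,\chi)\ge\delta n|S|\quad\text{for all nonempty }S\subseteq A\text{ and all }\chi,\tag{2}$$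
$$e(A,V\setminus A)\le\kappa\,\delta n|A|.\tag{3}$$

**Example.** If $G$ is bipartite, it has no core with $\delta>0$: take $S=A$ and for $\chi$ a proper coloring, so that $B_A(A,\chi)=0$. On the other hand, a clique $A$ on $s\ge4$ vertices, with no edges to the outside, is a $(\frac s{8n},1)$-core. Indeed, for $|S|=k$, the two color classes contain at least $\frac{k^2}4-\frac k2$ edges, and $k(s-k)$ edges leave $S$; so
$$B_A(S,\chi)\ge\tfrac{k^2}4-\tfrac k2+k(s-k)=k\left(s-\tfrac{3k}4-\tfrac12\right)\ge k\left(\tfrac s4-\tfrac12\right)\ge\tfrac{ks}8 .$$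

**Lemma 1.** If $G$ is $\epsilon$-far, it has a $(\delta,L^2)$-core $A$ with $\delta=2^i\epsilon/4<1$ for some integer $i\ge0$ and $\frac{|A|}n\delta\ge\epsilon/L^2$.

**Step 1: peel at increasing thresholds.** The purpose is to cut off everything cheap, level by level. Let $\delta_i=2^i\epsilon/4$ and $V_0=V$. At stage $i\ge0$ start with $W=V_i$. While some nonempty $S\subseteq W$ and some $\chi$ satisfy $B_W(S,\chi)<\delta_in|S|$, replace $W$ by $W\setminus S$. The final $W$ is $V_{i+1}$; by construction $B_{V_{i+1}}(S,\chi)\ge\delta_in|S|$ for all nonempty $S\subseteq V_{i+1}$ and all $\chi$. If $i\ge1$ and $v\in V_i$, then $S=\{v\}$ gives $\delta_{i-1}n\le B_{V_i}(\{v\})<n$. So $2^{i-1}\epsilon/4<1$, i.e. $i<L+2$, and therefore $i\le I:=\lceil L+2\rceil$. Thus everything is eventually removed.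

**Step 2: some level is heavy.** The purpose is to use that $G$ is far. Color each removed piece by its $\chi$; this colors $V$. Every monochromatic edge is counted in some $B_W(S,\chi)$: if it lies inside a piece, as a monochromatic edge of that piece; if it joins two pieces, as a boundary edge when the earlier piece is removed. Deleting the monochromatic edges makes $G$ bipartite, so
$$\epsilon n^2<\sum_{i\ge0}\delta_in|V_i\setminus V_{i+1}|\le\tfrac{\epsilon n^2}4+\sum_{i=1}^I\delta_in|V_i|.$$
Let $i^*\ge1$ maximize $\delta_i|V_i|$ over $1\le i\le I$. Then $\delta_{i^*}|V_{i^*}|\ge\frac{3\epsilon n}{4I}$. Put $A=V_{i^*}$ and $\delta=\delta_{i^*-1}=\delta_{i^*}/2$. Step 1 gives (2) and $\delta<1$, and $\delta|A|/n\ge\frac{3\epsilon}{8I}$.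

**Step 3: few edges leave $A$.** An edge between $A$ and $V\setminus A$ was counted as a boundary edge when its outer endpoint was removed, at a stage $j<i^*$. Using $\frac{\epsilon n}4\le\frac I3\delta_{i^*}|A|$ and the maximality of $i^*$,
$$e(A,V\setminus A)\le\sum_{j<i^*}\delta_jn|V_j\setminus V_{j+1}|\le\tfrac{\epsilon n^2}4+(I-1)\delta_{i^*}n|A|\le\left(\tfrac I3+I-1\right)2\delta n|A|\le3I\delta n|A|.$$
For $\epsilon\le\epsilon_0$ we have $3I\le L^2$ and $3/(8I)\ge L^{-2}$. ∎

## 4. The tester, and the proposition that remains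

**Tester.** For each $i\ge0$ with $2^i\epsilon/4\le1$ put $N=4/(2^i\epsilon)$. For each such $N$ and each $t=2^l$, $l\ge0$, with $t\le\Pi\epsilon^{-1/2}$, run $\lceil3\Pi\epsilon^{-1/2}/t\rceil$ independent copies of Trial$(N,2t)$. Reject if and only if some trial succeeds. Here $\Pi=L^C$ is the quantity of Proposition 2 below. Let
$$\mathcal Q=\sum_N\sum_t\lceil3\Pi\epsilon^{-1/2}/t\rceil\,4Nt .$$
If the number of queries is about to exceed $20\mathcal Q$, stop and accept.

Since Trial$(N,2t)$ makes at most $4Nt$ queries in expectation, $\mathcal Q$ bounds the expected number of queries of the unstopped tester, on every graph; it depends only on $\epsilon$. Since $\lceil y\rceil t\le yt+t$, $t\le\Pi\epsilon^{-1/2}$, $\sum_NN\le8/\epsilon$, and there are $O(L)$ values of $t$, we get $\mathcal Q\le\mathrm{Pol}\cdot\epsilon^{-3/2}$. Bipartite graphs are always accepted.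

**Proposition 2.** There is $\Pi=L^C$ such that the following holds. Suppose $G$ has a $(\delta,\kappa)$-core $A$ with $\epsilon/4\le\delta\le1$, $1\le\kappa\le L^2$, and $\alpha:=|A|/n$ satisfies $\alpha\delta\ge\epsilon/L^2$. Then for $N=1/\delta$ there is $t=2^l\in[1,\Pi\epsilon^{-1/2}]$ such that Trial$(N,2t)$ succeeds with probability at least $t\sqrt\epsilon/\Pi$.

**Proposition 2 implies Theorem 1.** If $G$ is $\epsilon$-far, Lemma 1 gives a core to which Proposition 2 applies, and the corresponding $N=1/\delta$ is used by the tester. The trials with the $(N,t)$ of Proposition 2 all fail with probability at most $(1-t\sqrt\epsilon/\Pi)^{3\Pi\epsilon^{-1/2}/t}\le e^{-3}$. By Markov's inequality the stop occurs with probability at most $1/20$. The total failure probability is below $1/3$. ∎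

The rest of the talk proves Proposition 2. The plan is to watch the walk only while it is in $A$; to show that, watched this way, it forgets its parity quickly (Sections 5 and 6); to find the time scale at which pool points are met again with both parities (Sections 7 and 8); to show by a second moment that such a meeting really occurs (Section 9); and to return to real time and a uniform start (Section 10).

## 5. The walk seen from inside the core

Fix $G,A$ as in Proposition 2, and $N=1/\delta$.

**Step 1: rescale.** The purpose is to make the core condition free of $n$ and $\delta$. Recall $\mu(v)=N/n$, so $\mu(V)=N\le4/\epsilon$. Put $a=\mu(A)=\alpha N=\alpha/\delta$ and $w_{xy}=\mu(x)\mu(y)$ for edges $xy$. Let $\Gamma(x)$ be the neighborhood of $x$, $d_x=\mu(\Gamma(x))$ and $d_x^A=\mu(\Gamma(x)\cap A)$. Norms $\|\cdot\|_p$ and $\langle\cdot,\cdot\rangle$ on functions on $A$ are with respect to $\mu$. As $G$ has no multiple edges, the total weight of the edges between disjoint sets $U,U'$ is at most $\mu(U)\mu(U')$; we call this *simplicity*. Put $C_A(S,\chi)=(N/n)^2B_A(S,\chi)$.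 Since $(N/n)^2\delta n|S|=\mu(S)$, (2) and (3) become
$$C_A(S,\chi)\ge\mu(S)\qquad(S\subseteq A,\ \text{all }\chi),\tag{4}$$
$$\int_A(d_x-d_x^A)\,d\mu\le\kappa a.\tag{5}$$
Taking $S=\{x\}$ in (4) gives $d_x\ge d^A_x\ge1$ on $A$. As $d^A_x\le a$, we get $1\le a\le N\le4/\epsilon$. Put
$$\varrho=\frac1a\int_A\frac{d_x^A}{d_x}\,d\mu\le1 .$$
By (5) and Markov's inequality, $d_x-d_x^A\le2\kappa$ on at least half of $A$ in measure, and there $d_x^A/d_x\ge d_x^A/(d_x^A+2\kappa)\ge1/(1+2\kappa)$. Hence
$$\varrho\ge\frac1{2(1+2\kappa)}\ge\frac1{6\kappa}.\tag{6}$$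

**Step 2: stop the clock outside $A$.** The walk may leave $A$ and make long excursions in a part of the graph about which we know nothing. We switch off the clock during excursions. Start $X$ in $A$ and let
$$\mathrm{loc}(r)=\int_0^r1[X_{r'}\in A]\,dr',\quad R(\sigma)=\inf\{r:\mathrm{loc}(r)>\sigma\},\quad\hat X_\sigma=X_{R(\sigma)}\in A,\quad\hat s_\sigma=s_{R(\sigma)} .$$
We call $\sigma$ *local time* and $(\hat X,\hat s)$ the *trace* of the walk on $A$. Let $V_A$ be the union of the components that meet $A$. The walk is irreducible on each component, so there is $c'>0$ (depending on $G$) such that from every $x\in V_A$ at least $c'$ units of local time are collected during the next time unit with probability at least $c'$. Hence $\mathrm{loc}(\infty)=\infty$ and $E_xR(\sigma)<\infty$.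

Let $H_A$ be the hitting time of $A$. From $(x,s)$ the walk jumps at rate $\mu(y)$ to $(y,-s)$ for each $y\sim x$, and then, with the local clock stopped, returns to $A$ at $(X_{H_A},s_{H_A})$ (with $H_A=0$ if $y\in A$). By the strong Markov property $(\hat X,\hat s)$ is a Markov jump process on the finite set $A\times\{\pm1\}$ with generator
$$\mathcal GF(x,s)=\sum_{y\sim x}\mu(y)\big(E_{(y,-s)}F(X_{H_A},s_{H_A})-F(x,s)\big).\tag{7}$$

**Step 3: signed and unsigned semigroups.** The purpose is to encode memory of parity in one operator. For $f:A\to\mathbb R$ let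
$$\hat p_\sigma f(x)=E_xf(\hat X_\sigma),\qquad\hat q_\sigma f(x)=E_x[\hat s_\sigma f(\hat X_\sigma)]\quad(\hat s_0=1).$$
If the walk has forgotten its parity at time $\sigma$, then $\hat q_\sigma f$ is small. Let $\tilde f(x)=E_x[s_{H_A}f(X_{H_A});H_A<\infty]$ on $V$ (with $s_0=1$), so $\tilde f=f$ on $A$ and $\tilde f=0$ on components not meeting $A$. Applying (7) to $F(x,s)=sf(x)$ gives $\mathcal GF(x,s)=-s\,\mathcal Lf(x)$ with
$$\mathcal Lf(x)=\sum_{y\sim x}\mu(y)\big(f(x)+\tilde f(y)\big),\qquad\text{so}\quad\hat q_\sigma=e^{-\sigma\mathcal L}.\tag{8}$$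

**Example.** On a triangle with $A=V$ and $\mu\equiv1$, $\mathcal Lf(x)=f(x)+\sum_vf(v)$, whose eigenvalues are $4$ (constants) and $1$ (sum zero), so $\hat q_\sigma$ decays. On a single edge $xy$, $\mathcal Lf(x)=f(x)+f(y)$ kills $f=(1,-1)$, and $\hat q_\sigma$ does not decay. For an excursion, take the path $x-u-y$ with $A=\{x,y\}$ and constant $\mu\equiv\mu_0$: from $x$ the walk goes to $u$ and returns to $x$ or $y$ with probability $\frac12$ each, after two moves, so the trace jumps between $x$ and $y$ at rate $\mu_0/2$ without change of parity. Correspondingly $\tilde f(u)=-\frac12(f_x+f_y)$ and $\mathcal Lf(x)=\frac{\mu_0}2(f_x-f_y)$.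

**Step 4: the energy identity.** This is what makes excursions harmless. For $x\notin A$, conditioning on the first jump gives $\sum_{y\sim x}\mu(y)(\tilde f(x)+\tilde f(y))=0$. So for any extension $\tilde g:V\to\mathbb R$ of $g:A\to\mathbb R$, the sum over $A$ may be extended to $V$:
$$\langle g,\mathcal Lf\rangle=\sum_{x\in V}\mu(x)\tilde g_x\sum_{y\sim x}\mu(y)(\tilde f_x+\tilde f_y)=\sum_{xy\in E}w_{xy}(\tilde g_x+\tilde g_y)(\tilde f_x+\tilde f_y).\tag{9}$$
In the path example with $g=f$ both sides equal $\frac{\mu_0^2}2(f_x-f_y)^2$. Here $\tilde g$ is at our disposal. Choosing for $\tilde g$ the function $E_x[s_{H_A}g(X_{H_A});H_A<\infty]$, we see that $\mathcal L$, and hence $\hat q_\sigma$, is symmetric.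

In the same way $\hat p_\sigma=e^{-\sigma\mathcal L_0}$ with $\mathcal L_0f(x)=\sum_{y\sim x}\mu(y)(f(x)-\bar f(y))$, where $\bar f(x)=E_x[f(X_{H_A});H_A<\infty]$ on components meeting $A$ and $0$ elsewhere, and $\langle g,\mathcal L_0f\rangle=\sum_Ew_{xy}(\bar g_x-\bar g_y)(\bar f_x-\bar f_y)$. So $\hat p_\sigma$ is symmetric; since $\hat p_\sigma1=1$, the measure $\mu|_A$ is invariant for $\hat X$. Also $|\hat q_\sigma f|\le\hat p_\sigma|f|$, so $\hat q_\sigma$ contracts $L^1$ and $L^\infty$.

A function on $A\times\{\pm1\}$ is the sum of an even function $f(x)$ and an odd function $s\,f(x)$. The semigroup of $(\hat X,\hat s)$ preserves both classes, acting as $\hat p_\sigma$ and $\hat q_\sigma$, and is symmetric on each; the classes are orthogonal under $\mu\times$uniform. So $(\hat X,\hat s)$ is reversible with respect to $\mu\times$uniform.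

**Step 5: two consequences of (9).** Let $\phi:\mathbb R\to\mathbb R$ be odd and nondecreasing. Then $(\phi(u)+\phi(v))(u+v)=(\phi(u)-\phi(-v))(u-(-v))\ge0$. Use (9) with $g=\phi(f)$ and $\tilde g=\phi(\tilde f)$, an extension of $\phi(f)$, and drop the nonnegative terms of edges not inside $A$:
$$\langle\phi(f),\mathcal Lf\rangle\ge\sum_{xy\in E(G[A])}w_{xy}(\phi(f_x)+\phi(f_y))(f_x+f_y),\quad\text{all terms}\ge0.\tag{10}$$
If $\phi$ is moreover 1-Lipschitz, then $|\phi(u)+\phi(v)|=|\phi(u)-\phi(-v)|\le|u+v|$, and (9) with $g=f$, $\tilde g=\tilde f$ gives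
$$\langle f,\mathcal Lf\rangle\ge Q_A(\phi(f)),\qquad Q_A(g):=\sum_{xy\in E(G[A])}w_{xy}(g_x+g_y)^2.\tag{11}$$
From here on only edges inside $A$ matter, and there we have (4).

## 6. Decay of the signed kernel

We want an upper bound for $\hat q_\sigma$. By (11) we need a lower bound for $Q_A(\phi(f))$ in terms of the level sets of $f$. For $h>0$ let
$$\phi_h(u)=\mathrm{sgn}(u)\min((|u|-h)_+,h),$$
which is odd, nondecreasing and 1-Lipschitz.

The first thing to try is the proof of Cheeger's inequality. Let $g=\phi_h(f)/h$, $K=\mu\{|f|>h\}$ and $k=\mu\{|f|\ge2h\}$. Each edge $e$ is counted in $C_A(\{|g|>\theta\},\mathrm{sgn}\,g)$ for $\theta$ in a certain interval $I_e$ with $|I_e|\le|g_u+g_v|$, as we will see. Integrating (4) over $\theta\in[0,1)$ gives $\sum_ew_e|I_e|\ge k$, and the Cauchy–Schwarz inequality gives $Q_A(g)\ge k^2/W$, where $W$ is the weight of the edges touching $\{|f|>h\}$. Here it stops: $W$ is bounded only by $\int_{|f|>h}d^A\,d\mu\le Ka$, because (4) gives no upper bound on degrees. With $K\le4k$ this yields only $Q_A(g)\ge k/(4a)$, that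 is, loss of parity after local time of order $a$ up to logarithms, and $a$ may be of order $1/\epsilon$. The target is $\sqrt a$. What saves us is simplicity. The bad edges, whose interval $I_e$ is short, join vertices whose values of $|g|$ are close; if we cut $[0,1)$ at quantiles of $|g|$, few vertices fall into each piece, and there are at most quadratically many edges among few vertices.

**Lemma 3.** For $f:A\to\mathbb R$, $h>0$, $K=\mu\{|f|>h\}$, $k=\mu\{|f|\ge2h\}>0$:
$$Q_A(\phi_h(f))\ge\frac{h^2}{16}\min\left(k,\frac{k^{3/2}}K\right).$$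

**Step 1: intervals of levels.** The purpose is to turn (4) into a statement about every level. Let $g=\phi_h(f)/h\in[-1,1]$ and $S_\theta=\{|g|>\theta\}$ for $0\le\theta<1$. As $S_\theta\supseteq\{|f|\ge2h\}$, we have $C_A(S_\theta,\mathrm{sgn}\,g)\ge\mu(S_\theta)\ge k$. For an edge $e=uv$ of $G[A]$ with $|g_u|\ge|g_v|$ let $I_e=[|g_v|,|g_u|)$ if $g_ug_v\le0$ and $I_e=[0,|g_u|)$ if $g_ug_v>0$. The edge is counted in $C_A(S_\theta,\mathrm{sgn}\,g)$ if exactly one endpoint is in $S_\theta$, or if both are and the signs agree; in both cases of the definition this happens if and only if $\theta\in I_e$. Also $|I_e|\le|g_u+g_v|$: for $g_ug_v\le0$ there is equality, and for equal signs $|g_u|\le|g_u+g_v|$. So for every $\theta\in[0,1)$ the edges with $\theta\in I_e$ have total weight at least $k$, and $Q_A(g)\ge\sum_ew_e|I_e|^2$.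

**Step 2: cut at quantiles.** Let $B=\lceil K/\sqrt{2k}\rceil\ge1$ and $F(t)=\mu\{0<|g|\le t\}$, so $F(0)=0$ and $F(1)=K$. Put $t_0=0$, $t_B=1$ and $t_i=\inf\{t\in[0,1]:F(t)\ge iK/B\}$ for $0<i<B$. Then $F(t_i)\ge iK/B$ by right continuity and $F(t_i-)\le iK/B$ (with $F(0-):=0$), so $\mu\{t_{i-1}<|g|<t_i\}\le K/B$ for $1\le i\le B$.

**Step 3: most intervals contain half of a piece.** Let $x_i=t_i-t_{i-1}$, and for $x_i>0$ let $\theta_i$ be the midpoint of $[t_{i-1},t_i]$. Suppose $\theta_i\in I_e$, but $I_e$ contains neither $[t_{i-1},\theta_i]$ nor $[\theta_i,t_i)$. Then the left end of $I_e$ exceeds $t_{i-1}\ge0$, so it equals $|g_v|$; the right end $|g_u|$ is below $t_i$; and $t_{i-1}<|g_v|\le\theta_i<|g_u|<t_i$. These edges join two disjoint sets of total measure at most $K/B$, so by simplicity their weight is at most $(K/B)^2/4\le k/2$. By Step 1, edges of weight at least $k/2$ remain that satisfy $|I_e\cap[t_{i-1},t_i)|\ge x_i/2$.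

**Step 4: sum up.** Since the pieces are disjoint and $\sum x_i=1$,
$$\sum_ew_e|I_e|^2\ge\sum_i\sum_ew_e\,|I_e\cap[t_{i-1},t_i)|^2\ge\sum_i\frac k2\cdot\frac{x_i^2}4\ge\frac k{8B}.$$
Finally $B\le2\max(1,K/\sqrt{2k})$ and $Q_A(\phi_h(f))=h^2Q_A(g)$. ∎

For $w\in A$ let $\bar\delta_w=1_w/\mu(w)$, so $\|\bar\delta_w\|_1=1$. Its height $1/\mu(w)=n/N$ depends on $n$. The next lemma removes this: after logarithmic time almost nothing is left above height $2$.

**Lemma 4.** $\int_A(|\hat q_\tau\bar\delta_w|-2)_+\,d\mu\le e^{-\tau/2}$.

*Proof.* **Step 1: differentiate.** Let $f=f_\tau=\hat q_\tau\bar\delta_w$, so $\|f\|_1\le1$; let $h=2$, $\Phi(\tau)=\int(|f_\tau|-h)_+d\mu$, $\psi=\mathrm{sgn}(f)1[|f|>h]$ and $S=\{|f|>h\}$, so $\mu(S)\le1/h$. By (8), each $f_\tau(x)$ is real-analytic in $\tau$, so $\Phi$ is a finite sum of locally Lipschitz functions. For each $x$, either $|f_\tau(x)|\equiv h$, and then $x$ contributes $0$, or $|f_\tau(x)|=h$ only for countably many $\tau$. Hence for all but countably many $\tau$, $\Phi'=\langle\psi,\partial_\tau f\rangle=-\langle\psi,\mathcal Lf\rangle$.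 The function $u\mapsto\mathrm{sgn}(u)1[|u|>h]$ is odd and nondecreasing, so by (10)
$$\langle\psi,\mathcal Lf\rangle\ge\sum_{E(G[A])}w_{xy}(\psi_x+\psi_y)(f_x+f_y),\quad\text{with nonnegative terms.}$$

**Step 2: compare with the core condition.** By (4),
$$\int_h^\infty C_A(\{|f|>\theta\},\mathrm{sgn}f)\,d\theta\ge\int_h^\infty\mu\{|f|>\theta\}\,d\theta=\Phi .$$
An edge $xy$ with $|f_x|\ge|f_y|$ contributes at most $w_{xy}(|f_x|-h)_+$ to the left side. Call it exceptional if $|f_x|,|f_y|>h$ with opposite signs. If $|f_x|>h$ and the edge is not exceptional, then $(\psi_x+\psi_y)(f_x+f_y)\ge|f_x|-h$: it equals $2(|f_x|+|f_y|)$ if both values exceed $h$ with equal signs, and it is at least $|f_x|-|f_y|\ge|f_x|-h$ if $|f_y|\le h$. By simplicity the exceptional edges contribute to the integral at most $\sum_{x\in S}\mu(x)(|f_x|-h)\,\mu(S)\le\Phi/h$. Hence $\langle\psi,\mathcal Lf\rangle\ge(1-\frac1h)\Phi=\Phi/2$.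

**Step 3: integrate.** So $\Phi'\le-\Phi/2$ off a countable set, $\Phi$ is locally Lipschitz, and $\Phi(0)\le1$. The claim follows. ∎

**Lemma 5.** If $\|f\|_1\le1$ and $\|f\|_\infty\le2$, then $\|\hat q_\tau f\|_2^2\le\max(\epsilon^{10},C_1L^3/\tau^2)$ for $\tau>0$.

*Proof.* **Step 1: set up a differential inequality.** Let $f_\tau=\hat q_\tau f$ and $\psi(\tau)=\|f_\tau\|_2^2\le2$; then $\psi'=-2\langle f_\tau,\mathcal Lf_\tau\rangle\le0$. Assume $\psi(\tau)\ge\epsilon^{10}$; then $\psi\ge\epsilon^{10}$ on $[0,\tau]$. Consider one time in $[0,\tau]$ and write $f$ and $\psi$ for the values there; still $\|f\|_1\le1$, $\|f\|_\infty\le2$.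

**Step 2: find a good level.** We look for a dyadic level that carries a good part of $\psi$ and at which the measure of the level set does not jump. As $\int_{|f|\le\psi/2}f^2\le\frac\psi2\|f\|_1\le\frac\psi2$, we have $\int_{|f|>\psi/2}f^2\ge\psi/2$. The set $\{|f|>\psi/2\}$ is covered by $\{h_j<|f|\le2h_j\}$ with $h_j=2^j\psi/2<2$, $j\ge0$: at most $CL$ levels, as $\psi\ge\epsilon^{10}$. So some $j$ satisfies $4h_j^2\,\mu\{|f|>h_j\}\ge\psi/(CL)$. Let $h^*$ maximize $x(h)=h^2\mu\{|f|>h\}$ over $h\in\{2^j\psi/2:j\in\mathbb Z\}$; the maximum exists, since $x(h)\to0$ as $h\to0$ and $x(h)=0$ for $h\ge2$. Then $x:=x(h^*)\ge\psi/(CL)$, and $x\le\psi\le2$. Put $k=\mu\{|f|>h^*\}>0$. Comparing with $h^*/2$, maximality gives $\mu\{|f|>h^*/2\}\le4k$.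

**Step 3: apply Lemma 3.** By (11) and Lemma 3 with $h=h^*/2$ (where $\mu\{|f|>h\}\le4k$ and $\mu\{|f|\ge2h\}\ge k$),
$$\langle f,\mathcal Lf\rangle\ge\frac{h^{*2}}{64}\min\left(k,\frac{\sqrt k}4\right).$$
Since $h^*k\le\|f\|_1\le1$, we have $h^{*2}\sqrt k\ge h^{*3}k^{3/2}=x^{3/2}$; and $h^{*2}k=x\ge x^{3/2}/4$ because $x\le2$. So $\psi'\le-\frac{x^{3/2}}{128}\le-c(\psi/L)^{3/2}$ on $[0,\tau]$.

**Step 4: integrate.** From $\frac d{d\tau}\psi^{-1/2}=-\frac12\psi^{-3/2}\psi'\ge\frac c2L^{-3/2}$ we get $\psi(\tau)\le C_1L^3/\tau^2$. ∎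

Let $\Lambda_0=\lceil40\ln(1/\epsilon)\rceil$.

**Lemma 6.** Let $w,z\in A$, $\Gamma=\Gamma(z)\cap A$, $\nu=1_\Gamma/d_z^A$. For $\sigma\ge\Lambda_0$: $|(\hat q_\sigma\nu)(w)|\le\max(\epsilon^{10},16C_1L^3/\sigma^2)+\epsilon^{10}$.

*Proof.* The purpose is to combine Lemmas 4 and 5 by symmetry. We have $\|\nu\|_1=1$ and $\|\nu\|_\infty\le1$, as $d_z^A\ge1$. Put $\tau_1=\Lambda_0/2\le\sigma/2$ and write $\hat q_{\tau_1}\bar\delta_w=f_1+f_2$, where $f_1$ is the truncation at height $2$. Then $\|f_1\|_1\le1$, $\|f_1\|_\infty\le2$, and $\|f_2\|_1\le e^{-\Lambda_0/4}\le\epsilon^{10}$ by Lemma 4. With $\tau_2=(\sigma-\tau_1)/2\ge\sigma/4$, symmetry gives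
$$(\hat q_\sigma\nu)(w)=\langle\hat q_{\tau_1}\bar\delta_w,\hat q_{\sigma-\tau_1}\nu\rangle=\langle\hat q_{\tau_2}f_1,\hat q_{\tau_2}\nu\rangle+\langle f_2,\hat q_{\sigma-\tau_1}\nu\rangle .$$
Use Lemma 5 twice and the Cauchy–Schwarz inequality for the first term, and $\|\hat q_{\sigma-\tau_1}\nu\|_\infty\le1$ for the second. ∎

So at local time $\sigma$ the difference between the two parities, seen from any neighborhood, is about $\sigma^{-2}$. If two vertices see each other at time $\sigma$ with intensity much larger than $\sigma^{-2}$, they see each other with both parities almost equally.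

## 7. Blocks of local time and thinned detections

**Step 1: blocks.** Lemma 6 needs local time at least $\Lambda_0$, so we measure time in units of $\Lambda_0$. Block $k$ is local time $[k\Lambda_0,(k+1)\Lambda_0)$, and $Y_k=\hat X_{k\Lambda_0}$. Let $(\hat X,\hat s)$ be two-sided stationary with law $(\mu|_A/a)\times$uniform.

**Step 2: thinning.** High-degree pool points would be detected far too often for a clean count, so for the analysis only we discard detections at random. Keep a detection of $z$ at time $r$ only if $z\in A$, $X_r\in A$, and an independent coin of bias $1/d_z\le1$ comes up; the detection is then called *retained*. The pool restricted to $A$ is a Poisson process of intensity $\mu|_A$, independent of the path. By thinning, given the trace path and the pool, the retained detections of the pool points form independent Poisson processes in local time; that of $z$ has rate $1[\hat X_\sigma\sim z]/d_z$, and a detection at local time $\sigma$ has parity $\hat s_\sigma$. So the numbers of retained detections of $z$ in block $k$ with the two parities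 are independent Poisson variables with means
$$\lambda_k^\pm(z)=\frac1{d_z}\int_{\text{block }k}1[\hat X_\sigma\sim z,\ \hat s_\sigma=\pm1]\,d\sigma,\qquad\lambda_k(z)=\lambda_k^+(z)+\lambda_k^-(z)\le\Lambda_0 .$$
For a chain started at $w$ at time $0$ with $\hat s_0=1$ let $\eta_k^\pm(w,z)=E_w[\lambda_k^\pm(z)]$ and $\eta_k=\eta_k^++\eta_k^-$, for $k\ge0$.

**Step 3: total mass.** This fixes the normalization. As $\mu|_A$ is invariant for $\hat X$, for all $k\ge0$
$$\frac1a\iint_{A\times A}\eta_k\,d\mu\,d\mu=\frac1a\int_A\Lambda_0\frac{d_z^A}{d_z}\,d\mu(z)=\Lambda_0\varrho=:\Lambda_1,\qquad\Lambda_1\ge\frac{\Lambda_0}{6\kappa}\ge\frac1{\mathrm{Pol}}.\tag{12}$$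

**Step 4: balance of parities.** We translate Lemma 6. We have $\eta_k^+-\eta_k^-=\frac{d_z^A}{d_z}\int_{\text{block }k}(\hat q_\sigma\nu)(w)\,d\sigma$. For $1\le k\le\epsilon^{-4}$, Lemma 6 with $\sigma\ge k\Lambda_0$ bounds its modulus by $\frac{16C_1L^3}{k^2\Lambda_0}+2\Lambda_0\epsilon^{10}$. As $\Lambda_0\ge cL$ and $\epsilon^{10}\le\epsilon^2k^{-2}$,
$$|\eta_k^+-\eta_k^-|(w,z)\le C_3L^2/k^2\qquad(1\le k\le\epsilon^{-4}),\quad C_3\ge1.\tag{13}$$

**Step 5: reversal.** By reversibility, given $Y_b=v$, the past and the future of $b\Lambda_0$, with parities taken relative to $\hat s_{b\Lambda_0}$, are independent and have the same law, the past being read backwards. The $o$-th block of the reversed chain is block $b-o-1$, and its boundary points are $Y'_l=Y_{b-l}$.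

**Step 6: no block is overcrowded.** Later we need that the pool points detected in one block are few. Let
$$\xi(x)=\int_{A\cap\Gamma(x)}d_z^{-1}\,d\mu(z),\qquad I_k=\int_{\text{block }k}\xi(\hat X_\sigma)\,d\sigma=\int_A\lambda_k(z)\,d\mu(z).$$

**Lemma 7.** $E_x\int_0^s\xi(\hat X_\sigma)\,d\sigma\le s+1$ for all $x\in A$. With $\Lambda_3=2(\Lambda_0+1)\lceil20L\rceil$, for every starting law, $E[I_0;I_0>\Lambda_3]\le\epsilon^{12}$.

*Proof.* The trick is to read $1/d_z$ as the mean time the walk stays at $z$. Direct jumps of $X$ from $x\in A$ to $z\in A$ occur, in local time, at rate $\mu(z)1[z\sim x]$. So $E_x\int_0^s\xi(\hat X)\,d\sigma=E_x\sum_j1[\sigma_j\le s]/d_{z_j}$, where $\sigma_1<\sigma_2<\dots$ are the local times and $z_j$ the targets of direct jumps. The jump at $\sigma_j$ is followed by a stay at $z_j$ of duration $H_j$, which given the past is exponential with mean $1/d_{z_j}$. So the expectation equals $E_x\sum_j1[\sigma_j\le s]H_j$. The stays occupy disjoint intervals $[\sigma_j,\sigma_j+H_j)$ of local time. Hence the sum is at most $s$ plus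 the residual stay at time $s$, whose conditional mean given the past is $1/d_{\hat X_s}\le1$.

For the tail, put $c_0=2(\Lambda_0+1)$. By Markov's inequality, from every starting point the functional $\int\xi$ reaches $c_0$ within local time $\Lambda_0$ with probability at most $\frac12$. Applying the strong Markov property at the successive times at which this continuous functional reaches $c_0,2c_0,\dots$ gives $P(I_0>c_0j)\le2^{-j}$. With $J_0=\lceil20L\rceil$,
$$E[I_0;I_0>c_0J_0]\le\sum_{j\ge J_0}c_0(j+1)2^{-j}=2c_0(J_0+2)2^{-J_0}\le\epsilon^{12},$$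
as $2^{-20L}=2^{-20}\epsilon^{20}$ and $\epsilon\le\epsilon_0$. ∎

## 8. High and low scales

Fix $z$ and block $0$, in which $z$ may be detected. Look back by a lag $o$ of about $2^m$ blocks. If $\eta_o(Y_{-o},z)$ is much larger than $4^{-m}$, then by (13) the two parities are balanced, and a symmetric picture (detections at distance $o$ to the left and to the right of a common midpoint) yields detections of both parities. If $\eta_o(Y_{-o},z)\lesssim4^{-m}$, then meetings at that scale are rare; this is bad for finding $z$ twice, but good for variances.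

**Step 1: the scales.** Let $M\ge1$ be least with
$$4^M\ge2(M+1)C_3L^2a/\Lambda_1.\tag{14}$$
For $M\le2L$ the right side is at most $\mathrm{Pol}/\epsilon$, while $4^{\lfloor2L\rfloor}\ge4^{2L-1}=4\epsilon^{-4}$; so $M\le2L$. Since $a\ge1$ and $M$ is least, $4^M\le\mathrm{Pol}\cdot a$. Also $2^{M+1}\le2\cdot2^{2L}=8\epsilon^{-2}\le\epsilon^{-4}$. For $0\le m\le M$ let
$$O_m=\{2^m,\dots,2^{m+1}-1\},\qquad\theta^*=(M+1)C_3L^2\ge1,\qquad\theta_m=\theta^*4^{-m}.$$
By (13), $|\eta_o^+-\eta_o^-|\le\theta_m/(M+1)$ for $o\in O_m$. Let $(o_0,\dots,o_M)$ be independent uniform lags $o_m\in O_m$, independent of the chain. For $z\in A$ and block $0$ call scale $m$ **high** if $\eta_{o_m}(Y_{-o_m},z)>\theta_m$, and low otherwise. Let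
$$S_m=\frac1{\Lambda_1}E\int_A\lambda_0(z)\,1[\text{some scale }m'\le m\text{ is high}]\,d\mu(z),\qquad S_{-1}=0.$$

**Step 2: at least half of the mass is high somewhere.** By (12), $\frac1{\Lambda_1}E\int\lambda_0\,d\mu=1$. Conditioning on $Y_{-o_M}$,
$$\frac1{\Lambda_1}E\int\lambda_0(z)\,1[\text{scale }M\text{ low}]\,d\mu(z)\le\frac{\theta_Ma}{\Lambda_1}\le\frac12$$
by (14). Hence $S_M\ge\frac12$. This is where $\sqrt a$ enters: $2^M$ is about $\sqrt a$.

It is tempting to stop here and work at scale $M$. First moments would be fine. In the second moment, however, nothing would control how often a pool point, once detected, is detected again in nearby blocks. With the trivial bound $1$ in place of (23) below, the sum over pairs at distance $\Delta\le6g$ becomes of order $g^2$, the final bound becomes $\pi\ge hS_m/\mathrm{Pol}$ for a number $h$ that may be as small as $1/(\mathrm{Pol}\cdot a)$, and the factor $h$ is lost. So we want detections for which scale $m$ is high and all smaller scales are low. But restricting to such detections may destroy the balance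 of parities, which (13) gives only for unrestricted ones. The next lemma finds a scale at which the balance survives, at a price $2^{M-m}$ that we will be able to pay.

**Step 3: restricted intensities.** For $o\in O_m$ let $U_{m,o}=\{(v,z)\in A\times A:\eta_o(v,z)>\theta_m\}$. For the chain started at $v$ let $G_o(z)$ be the indicator that
$$\eta_{o_{m'}}(Y_{o-o_{m'}},z)\le\theta_{m'}\ \text{ for all }m'<m,\quad\text{and}\quad I_o\le\Lambda_3 .$$
Note $o-o_{m'}\ge2^m-(2^m-1)=1$. Put
$$\eta_o^{r,\pm}=E_v[\lambda_o^\pm G_o],\quad\eta_o^r=\eta_o^{r,+}+\eta_o^{r,-},\quad\eta_o^b=\eta_o-\eta_o^r,\quad\beta_o=\min(\eta_o^{r,+},\eta_o^{r,-}),$$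
$$B_m=\frac1{\Lambda_1}E_{\text{lags}}\frac1a\iint_{U_{m,o_m}}\beta_{o_m}\,d\mu\,d\mu .$$
Let $\varepsilon_c=\epsilon^{12}/\Lambda_1\le\epsilon^{10}$.

**Lemma 8.** With $\gamma=\frac1{16(M+1)}$ there is $m\in[0,M]$ with $S_m\ge2^{-(M-m)}/16$ and $B_m\ge\gamma S_m$.

*Proof.* **Step A: an imbalance must come from what was removed.** Suppose, say, $\eta^{r,+}\ge\eta^{r,-}=\beta$. Then $\eta^r-\beta=\eta^{r,+}\le\eta^+\le\eta^-+|\eta^+-\eta^-|\le\beta+\eta^b+|\eta^+-\eta^-|$. The other case is the same, so always
$$\eta_o^r\le\eta_o^b+2\beta_o+|\eta_o^+-\eta_o^-|,\tag{15}$$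
and on $U_{m,o}$ the last term is at most $\theta_m/(M+1)\le\eta_o/(M+1)$.

**Step B: integrate (15) over $U=U_{m,o_m}$.** Condition on $Y_{-o_m}$, which has law $\mu|_A/a$, and shift by $o_m$, so that block $o_m$ becomes block $0$ and $Y_{o_m-o_{m'}}$ becomes $Y_{-o_{m'}}$. Write all integrals in units of $a\Lambda_1$ and averaged over lags.

* $\iint_U\eta\le S_m$, since the left side is the weight of "scale $m$ high".
* $\iint_U\eta^b\le S_{m-1}+\varepsilon_c$, since $1-G_o=1$ requires a high scale $m'<m$ or $I_o>\Lambda_3$, and $\int_AE_v[\lambda_o(z);I_o>\Lambda_3]\,d\mu(z)=E_v[I_o;I_o>\Lambda_3]\le\epsilon^{12}$ by Lemma 7 and the Markov property.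
* $S_m-S_{m-1}\le\iint_U\eta^r+\varepsilon_c$, since the left side is the weight of "scale $m$ high, all $m'<m$ low", and the part with $I_o>\Lambda_3$ weighs at most $\varepsilon_c$.

Together, $S_m-S_{m-1}-\varepsilon_c\le S_{m-1}+\varepsilon_c+2B_m+\frac{S_m}{M+1}$, i.e. $S_m(1-\frac1{M+1})\le2S_{m-1}+2B_m+2\varepsilon_c$, or
$$S_m\le q\,(S_{m-1}+B_m+\varepsilon_c),\qquad q=\tfrac{2(M+1)}M\le4.\tag{16}$$

**Step C: descend.** Start at $m=M$, where $S_M\ge\frac12$, and go down as long as $B_m<\gamma S_m$. If also $\varepsilon_c\le\gamma S_m$, then by (16)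
$$S_{m-1}\ge\frac{S_m}q(1-2q\gamma)\ge\frac{S_m}2\cdot\frac M{M+1}\left(1-\frac1{2(M+1)}\right).$$
So every $m\ge0$ reached satisfies
$$S_m\ge\tfrac12\,2^{-(M-m)}\left(\tfrac M{M+1}\right)^M\left(1-\tfrac1{2(M+1)}\right)^M\ge\tfrac12\cdot2^{-(M-m)}\cdot\tfrac1e\cdot\tfrac12\ge2^{-(M-m)}/16 .$$
As $2^{-M}\ge\epsilon^4$, this also ensures $\varepsilon_c\le\epsilon^{10}\le\gamma S_m$ along the way. The descent must stop at some $m\ge0$, since otherwise $S_{-1}>0$. Where it stops, $B_m\ge\gamma S_m$. ∎

**Step 4: fix everything.** The purpose is to replace averages over lags and levels by single choices. Fix the $m$ of Lemma 8, and $g=2^m=|O_m|$. On average over lags,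
$$\frac1{a\Lambda_1}\iint_{U_{m,o_m}}\left(\beta_{o_m}-\tfrac\gamma2\eta_{o_m}\right)\ge B_m-\tfrac\gamma2S_m\ge\tfrac\gamma2S_m .$$
Fix $o_0,\dots,o_{m-1}$ for which the average over $o=o_m\in O_m$ is at least this. Discarding points with $\beta_o<\frac\gamma2\eta_o$ only increases the integral. On $U_{m,o}$, $\theta_m<\eta_o\le\Lambda_0$, and $\theta_m\ge\theta_M\ge1/(\mathrm{Pol}\cdot a)$ with $a\le4/\epsilon$. So, pigeonholing over $D=O(L)$ dyadic multiples of $\theta_m$, there is $h\ge\theta_m$ such that with
$$U_o:=\{(v,z):h<\eta_o\le2h,\ \beta_o\ge\tfrac\gamma2\eta_o\}$$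
we have
$$\Sigma:=\sum_{o\in O_m}\frac1a\iint_{U_o}\beta_o\,d\mu\,d\mu\ \ge\ \frac{g\Lambda_1\gamma S_m}{2D}.\tag{17}$$
Moreover
$$g^2h\ge g^2\theta_m=\theta^*\ge1.\tag{18}$$

## 9. Pairs of opposite detections around a midpoint: the second moment

Consider the window of blocks $0,\dots,6g-1$ of the stationary chain. Let $\Lambda_2=4\Lambda_3+1$. Call block $k$ *tame* if $I_k\le\Lambda_3$ and at most $\Lambda_2$ pool points have retained detections in it. Let $\mathcal Z_k$ be the set of pool points with a retained detection in block $k$ if $k$ is tame, and $\mathcal Z_k=\emptyset$ otherwise; so $|\mathcal Z_k|\le\Lambda_2$.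

**Step 1: the random variable to count.** For a pool point $z\in A$ and a sign $s$:

* $D_j^{R,s}(z)$ indicates that block $j$ is tame, $z$ has a retained detection of parity $s$ in it, and $\eta_{o_{m'}}(Y_{j-o_{m'}},z)\le\theta_{m'}$ for all $m'<m$;
* $D_i^{L,s}(z)$ indicates that block $i$ is tame, $z$ has a retained detection of parity $s$ in it, and $\eta_{o_{m'}}(Y_{i+1+o_{m'}},z)\le\theta_{m'}$ for all $m'<m$.

So $D^R$ looks back to smaller scales and $D^L$ looks ahead; they are mirror images. Put $D^R=\max_sD^{R,s}$ and $D^L=\max_sD^{L,s}$. A *pair* $p=(i,j)$ comes from $(b,o)$ with $2g\le b<4g$, $o\in O_m$, via $i=b-o-1$, $j=b+o$. The map is injective, because $j-i=2o+1$ and $i+j=2b-1$; and $0\le i<j<6g$. Since $o_{m'}<g\le o$, the conditions for $D_i^L$ concern only times in $[i\Lambda_0,b\Lambda_0)$ and those for $D_j^R$ only times in $(b\Lambda_0,(j+1)\Lambda_0)$; all lie in the window. Put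
$$J=\sum_z\sum_p1[(Y_b,z)\in U_o]\sum_sD_i^{L,s}(z)D_j^{R,-s}(z),$$
$$A_p(z)=1[(Y_b,z)\in U_o]\,D_i^L(z)D_j^R(z),\qquad\bar J=\sum_z\sum_pA_p(z),$$
with sums over pool points $z\in A$. Then $J\le2\bar J$, and if $J>0$, some pool point is detected with both parities within the window.

**Step 2: first moments.** We need $EJ$ from below and $E\bar J$ from above, and they should agree up to $\mathrm{Pol}$. Recall Mecke's formula for a Poisson process $Z$ of intensity $\mu$: $E\sum_{z\in Z}F(z,Z)=\int E\,F(z,Z\cup\{z\})\,d\mu(z)$ (for $F=1$ it gives $E|Z|$); it also holds when points carry independent marks, here their clocks and coins. So $EJ=\int_Ad\mu(z)\,E[\,\cdot\,]$, where the bracket is the contribution of an extra pool point $z$ when the pool is $Z\cup\{z\}$.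

Condition on the trace path, and suppose $I_i,I_j\le\Lambda_3$. The number of other pool points detected in block $i$ is Poisson with mean $\int(1-e^{-\lambda_i})\,d\mu\le I_i\le\Lambda_3$, so it exceeds $4\Lambda_3$ with probability at most $\frac14$; likewise for $j$. So with conditional probability at least $\frac12$, independently of the detections of $z$, both numbers are at most $4\Lambda_3$, and then both blocks are tame for $Z\cup\{z\}$. The probability that $z$ has a detection of parity $s$ in block $i$ and one of parity $-s$ in block $j$ is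
$$(1-e^{-\lambda_i^s})(1-e^{-\lambda_j^{-s}})\ge\frac{\lambda_i^s\lambda_j^{-s}}{(1+\Lambda_0)^2},\qquad\text{by }1-e^{-u}\ge\frac u{1+u}.$$
Finally condition on $Y_b=v$ and $\hat s_{b\Lambda_0}$. By reversal, with $i$ the reversed block $o$ and $Y'_{o-o_{m'}}=Y_{i+1+o_{m'}}$, the past and future parts are independent, and each is governed by the same indicator $G_o$. The sum over $s$ of the products of expectations is $2\eta_o^{r,+}(v,z)\,\eta_o^{r,-}(v,z)$, whatever $\hat s_{b\Lambda_0}$ is. As $Y_b\sim\mu|_A/a$ and there are $2g$ values of $b$,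
$$EJ\ge\frac12\cdot2g\sum_o\frac1a\iint_{U_o}\frac{2\eta_o^{r,+}\eta_o^{r,-}}{(1+\Lambda_0)^2}\ge\frac{g\gamma h}{(1+\Lambda_0)^2}\,\Sigma,\tag{19}$$
using $\eta_o^{r,+}\eta_o^{r,-}\ge\beta_o^2\ge\beta_o\frac\gamma2h$ on $U_o$. In the same way, bounding $D_i^L,D_j^R$ by detection indicators and using $1-e^{-u}\le u$,
$$E\bar J\le2g\sum_o\frac1a\iint_{U_o}\eta_o^2\le\frac{8gh}\gamma\,\Sigma,\tag{20}$$
using $\eta_o\le\frac2\gamma\beta_o$ and $\eta_o\le2h$ on $U_o$. From (19), (20) and (17),
$$\frac{EJ}{E\bar J}\ge\frac1{\mathrm{Pol}},\qquad EJ\ge\frac{g^2hS_m}{\mathrm{Pol}}.\tag{21}$$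

**Step 3: conditional bounds.** We now use that smaller scales are low. Let $\mathcal P_t$ (resp. $\mathcal Q_t$) be generated by $Z$ and by the trace path and retained detections before (resp. from) local time $t\Lambda_0$, including $(Y_t,\hat s_{t\Lambda_0})$. Given $\mathcal P_t$ the future depends only on $(Y_t,\hat s_{t\Lambda_0})$ and $Z$; given $\mathcal Q_t$ the past does, with the reversed law. Put
$$\vartheta(0)=1,\qquad\vartheta(\Delta)=\min(1,144\,\theta^*/\Delta^2)\quad(1\le\Delta\le6g).\tag{22}$$
For a pool point $z$ we claim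
$$P(D_j^R(z)=1\mid\mathcal P_t)\le\vartheta(j-t)\ (t\le j),\qquad P(D_i^L(z)=1\mid\mathcal Q_t)\le\vartheta(t-i-1)\ (t\ge i+1).\tag{23}$$
Let $\Delta=j-t$. If $\Delta\le1$, or if $m=0$ (then $\Delta\le6$ and $144\theta^*/36\ge1$), the bound is $1$ and there is nothing to prove. Let $m\ge1$, $\Delta\ge2$, and $m'=\min(m-1,\lfloor\log_2\Delta\rfloor-1)\ge0$. Then $o_{m'}\le2^{m'+1}\le\Delta$, so the boundary $j-o_{m'}$ is at or after $t$. Given $\mathcal P_{j-o_{m'}}$, the probability that $z$ has a retained detection in block $j$ is at most $\eta_{o_{m'}}(Y_{j-o_{m'}},z)$, and $D_j^R(z)=1$ requires this number, which is known at that moment, to be at most $\theta_{m'}=\theta^*4^{-m'}$. So the probability of $D_j^R(z)=1$ is at most $\theta_{m'}$. Finally $4^{m'}\ge\Delta^2/144$: either $2^{m'}\ge\Delta/4$, or $2^{m'}=g/2\ge\Delta/12$. The second statement is the same for the reversed chain seen from boundary $t$: block $i$ is reversed block $t-i-1$, and one conditions at boundary $i+1+o_{m'}\le t$.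

Directly from the definitions of $\eta_o$ and $U_o$ we also have
$$P((Y_b,z)\in U_o,\ D_{b+o}^R(z)=1\mid\mathcal P_b)\le1[(Y_b,z)\in U_o]\,\eta_o(Y_b,z)\le2h.\tag{24}$$

**Step 4: the second moment.** Write $E\bar J^2=\sum_{p,p'}E\sum_{z,z'}A_p(z)A_{p'}(z')$ over ordered pairs of pairs $p=(i,j)$, $p'=(i',j')$, coming from $(b,o)$, $(b',o')$. The summand is symmetric under $p\leftrightarrow p'$, so the total is at most twice the sum over $(p,p')$ with $i\le i'$. Let $\Delta_1=i'-i\ge0$ and $\Delta_2=|j'-j|$. Note that $A_p(z)$ is $\mathcal P_{j+1}$-measurable and $\mathcal Q_i$-measurable, and that $A_p(z)=1$ implies $z\in\mathcal Z_i\cap\mathcal Z_j$. The principle in every case is to keep one of $A_p,A_{p'}$ whole, and to use from the other only a detection that is already visible (so that at most $\Lambda_2$ pool points are concerned) and one that is not.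

* $p=p'$. Then $\sum_{z,z'}A_p(z)A_p(z')\le|\mathcal Z_i|\sum_zA_p(z)\le\Lambda_2\sum_zA_p(z)$.
* $i'\ge j$. Then $j+1\le i'+1\le b'$, so $A_p(z)$ and $\mathcal Z_{i'}$ are $\mathcal P_{b'}$-measurable. Since $A_{p'}(z')\le1[z'\in\mathcal Z_{i'}]\,1[(Y_{b'},z')\in U_{o'}]\,D_{j'}^R(z')$, (24) gives $E\sum_{z,z'}A_p(z)A_{p'}(z')\le2h\Lambda_2\,E\sum_zA_p(z)$. For each $p$ there are at most $2g^2$ such $p'$.
* $i'<j$, $\Delta_2\ge\Delta_1$, $\Delta_2\ge1$, $j<j'$. Here $A_p(z)$ and $\mathcal Z_{i'}$ are $\mathcal P_{j+1}$-measurable and $A_{p'}(z')\le1[z'\in\mathcal Z_{i'}]D_{j'}^R(z')$. By (23) the bound is $\Lambda_2\,\vartheta(\Delta_2-1)\,E\sum_zA_p(z)$.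
* $i'<j$, $\Delta_2\ge\Delta_1$, $\Delta_2\ge1$, $j'<j$. As $i\le i'<j'$, $A_{p'}(z')$ and $\mathcal Z_i$ are $\mathcal P_{j'+1}$-measurable, and $A_p(z)\le1[z\in\mathcal Z_i]D_j^R(z)$. The bound is $\Lambda_2\,\vartheta(\Delta_2-1)\,E\sum_{z'}A_{p'}(z')$.
* $i'<j$, $\Delta_1>\Delta_2$. Here $A_{p'}(z')$ and $\mathcal Z_j$ (as $j>i'$) are $\mathcal Q_{i'}$-measurable, and $A_p(z)\le1[z\in\mathcal Z_j]D_i^L(z)$. By the second part of (23) with $t=i'\ge i+1$, the bound is $\Lambda_2\,\vartheta(\Delta_1-1)\,E\sum_{z'}A_{p'}(z')$.

These cases are exhaustive: if $p\ne p'$, $i'<j$ and not $\Delta_1>\Delta_2$, then $\Delta_2\ge\Delta_1$, and $\Delta_2\ge1$ because $\Delta_1=\Delta_2=0$ would mean $p=p'$. In the last three cases the bound involves one kept pair and $\Delta=\max(\Delta_1,\Delta_2)\in[1,6g]$; for a given kept pair and given $\Delta$ there are at most $8\Delta$ possible other pairs. So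
$$E\bar J^2\le C\Lambda_2\,E\bar J\Big(1+\sum_{\Delta=1}^{6g}\Delta\,\vartheta(\Delta-1)+g^2h\Big)\le C\Lambda_2\,E\bar J\,(1+\theta^*L+g^2h)\le\mathrm{Pol}\cdot g^2h\,E\bar J,\tag{25}$$
because $\Delta\,\vartheta(\Delta-1)\le288\,\theta^*/(\Delta-1)$ for $\Delta\ge2$, $\ln(6g)=O(L)$, and (18) holds.

**Step 5: conclude.** By the Cauchy–Schwarz inequality, $J\le2\bar J$, (25), (21) and Lemma 8,
$$\pi:=P(J>0)\ge\frac{(EJ)^2}{4E\bar J^2}\ge\frac{EJ}{E\bar J}\cdot\frac{EJ}{\mathrm{Pol}\cdot g^2h}\ge\frac{S_m}{\mathrm{Pol}}\ge\frac{2^{-(M-m)}}{\mathrm{Pol}}.\tag{26}$$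
So, started from $\mu|_A/a$, in a window of local length $\ell:=6g\Lambda_0$ the event $J>0$ has probability $\pi$, and on it some pool point is detected with both parities in the window.

## 10. From local time to real time and a uniform start

Two things are still wrong: a window has fixed length in local time, not in real time, and the start should be uniform in $V$, not in $A$.

**Step 1: an occupation formula.** It says how real time is distributed over $V$ while local time runs. For $F\ge0$ on $V$,
$$\int_Ad\mu(x)\,E_x\int_0^{R(\sigma)}F(X_r)\,dr=\sigma\int_{V_A}F\,d\mu.\tag{27}$$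
*Proof.* The left side is $\int F\,d\nu_\sigma$ for a measure $\nu_\sigma$ supported on $V_A$, finite since $E_xR(\sigma)<\infty$. On $A$, by the invariance of $\mu|_A$ under $\hat X$, $\nu_\sigma(F1_A)=\int_Ad\mu(x)\,E_x\int_0^\sigma F(\hat X_{\sigma'})\,d\sigma'=\sigma\mu(F1_A)$. Let $\mathsf G$ be the generator of $X$. Dynkin's formula at the stopping time $R(\sigma)$, of finite mean, gives for every $u:V\to\mathbb R$ that $\nu_\sigma(\mathsf Gu)=\int_A(E_xu(\hat X_\sigma)-u(x))\,d\mu(x)=0$, again by invariance. So $\nu_\sigma$ is invariant for $X$. On each component $X$ is irreducible with invariant measure $\mu$ (its jump rates satisfy $\mu(x)\mu(y)=\mu(y)\mu(x)$), so $\nu_\sigma$ is a multiple of $\mu$ on each component in $V_A$. As such a component meets $A$, the multiple is $\sigma$. ∎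

**Step 2: fix the real duration up to a factor 2.** Let $\rho$ be the real duration of a window of local length $\ell$, started from $\mu|_A/a$. By (27) with $F=1$, $E\rho\le\ell N/a$; also $\rho\ge\ell\ge1$. By Markov's inequality $P(\rho>2\ell N/(a\pi))\le\pi/2$, so with (26)
$$P\big(J>0,\ \ell\le\rho\le2\ell N/(a\pi)\big)\ge\pi/2 .$$
Since $\ell\le\mathrm{Pol}\cdot2^M$, $1/\pi\le\mathrm{Pol}\cdot2^M$ and $4^M\le\mathrm{Pol}\cdot a$, the upper end is at most $\mathrm{Pol}\cdot N\le\mathrm{Pol}/\epsilon$. So only $O(L)$ dyadic ranges are relevant for $\rho$, and for some $t=2^l$ with $1\le t\le4\ell N/(a\pi)$,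
$$P(J>0,\ t/2\le\rho<t)\ge\pi_1:=\pi/(CL).$$

**Step 3: many windows in a row.** The purpose is to convert the start in $A$ into a uniform start by averaging along one long run. Let $f(x)$ be the probability that Trial$(N,2t)$ succeeds when started at $x\in V$. Start $X$ from $\mu|_A/a$ with $s_0$ uniform in $\{\pm1\}$ (a global sign flip is irrelevant for success), with one independent pool and independent clocks and coins, and run it for $K$ consecutive windows of local length $\ell$; window $k$ ($0\le k<K$) occupies real time $[R(k\ell),R((k+1)\ell))$. The variable $J$ of a window depends only on the trace path, the pool and the retained detections in that window. By the strong Markov property at $R(k\ell)$, the invariance of $\mu|_A\times$uniform, and the independence of pool and path, for each window the pair ($J$, real duration) has the same law as for the first. Call a window *good* if its $J>0$ and its real duration lies in $[t/2,t)$. The expected number of good windows is at least $K\pi_1$.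

If a good window starts at real time $u$, then for every $r\in(u-t/2,u]$ the interval $[r,r+2t]$ contains the window, because its end is at most $u+t<r+2t$. So the event "some pool point is detected with both parities in $[r,r+2t]$" occurs; retained detections are detections. Starts of different good windows differ by at least $t/2$, so the intervals $(u-t/2,u]$ are disjoint. Discarding the first good window, they lie in $[0,R(K\ell))$. So the set of $r\in[0,R(K\ell))$ for which the event occurs has total length at least $\frac t2(\#\text{good}-1)$.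

**Step 4: compare with $f$.** The event $\{r<R(K\ell)\}$ equals $\{\mathrm{loc}(r)<K\ell\}$ up to a null set: the walk leaves $A$ exactly at local time $K\ell$ with probability $0$, since in local time departures occur at bounded rates. So it is determined by the path up to $r$. Given that path, the pool is still an independent Poisson process and the clocks after $r$ are fresh, so the event of Step 3 has conditional probability $f(X_r)$. Hence by (27)
$$\frac{K\ell}a\int_{V_A}f\,d\mu=E\int_0^{R(K\ell)}f(X_r)\,dr\ \ge\ \frac t2(K\pi_1-1).$$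
Dividing by $K$ and letting $K\to\infty$,
$$\frac1N\int_Vf\,d\mu\ \ge\ \frac{a\,t\,\pi_1}{2\ell N},\tag{28}$$
and the left side is $\frac1n\sum_xf(x)$, the success probability of Trial$(N,2t)$ from a uniform start.

**Step 5: the arithmetic.** By (26), $\ell=6\cdot2^m\Lambda_0$, $2^M\le\mathrm{Pol}\sqrt a$, $a=\alpha N$ and $N=1/\delta$,
$$\frac{\ell N}{a\pi_1}\le\mathrm{Pol}\cdot2^m\,2^{M-m}\,\frac Na=\mathrm{Pol}\cdot\frac{2^MN}a\le\mathrm{Pol}\cdot\frac N{\sqrt a}=\frac{\mathrm{Pol}}{\sqrt{\alpha\delta}}\le\mathrm{Pol}\cdot\epsilon^{-1/2}.\tag{29}$$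
The price $2^{M-m}$ of Lemma 8 is exactly paid by the shorter window $2^m$. So $t\le4\ell N/(a\pi)\le\Pi\epsilon^{-1/2}$, and by (28) the success probability is at least $t\sqrt\epsilon/\Pi$, for a suitable $\Pi=L^C$. This proves Proposition 2 and Theorem 1. ∎

Together with the Bogdanov–Trevisan lower bound, $q(\epsilon)=\tilde\Theta(\epsilon^{-3/2})$ for general graphs, which is (1).

## 11. Odd closed walks on rejection, and denser cores

On rejection the tester exhibits an odd closed walk. Combined with the quoted non-adaptive bounds (the Alon–Krivelevich tester and the $\Omega(\epsilon^{-2})$ bound of Bogdanov and Trevisan), the adaptive and non-adaptive query complexities over all graphs are $\tilde\Theta(\epsilon^{-3/2})$ and $\tilde\Theta(\epsilon^{-2})$.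

Proposition 2 does not assume that $G$ is far, and this can be used when a denser core is promised. Suppose $G$ contains a $(\delta,\kappa)$-core $A$ with $|A|=\alpha n$, $\delta\le1$, $\alpha\delta\le\epsilon_0$ and $1\le\kappa\le(1+\log_2\frac1{\alpha\delta})^2$. Then, knowing $\delta$ and $\alpha\delta$, one finds an odd closed walk with probability at least $2/3$ using $\delta^{-1}(\alpha\delta)^{-1/2}(\log\frac1{\alpha\delta})^{O(1)}$ queries. Indeed, apply Proposition 2 with $\epsilon:=\alpha\delta\le\delta$, whose hypotheses hold, and run only the trials with $N=1/\delta$, truncated as in Section 4; the sum over $N$ there is replaced by the single value $1/\delta$.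

For the clique on $s$ vertices plus isolated vertices, the example in Section 3 gives $\alpha=s/n$, $\delta=s/(8n)$, $\kappa=1$. For $s=\Theta(\sqrt\epsilon\,n)$ the bound is $\tilde O(\epsilon^{-1})$, in agreement, up to logarithms, with the computation by hand in Section 2.
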